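\title{Weakly infinite-dimensional compacta are homologically negligible in the Hilbert cube}

\begin{abstract}
Let $U$ be an open subset of the Hilbert cube $Q$ and let $A$ be a closed subset of $U$ all of whose compact subsets are weakly infinite-dimensional. We prove that $H_k(U,U\setminus A)=0$ for all $k$. Hence every embedded copy in $Q$ of a weakly infinite-dimensional metrizable compactum, and in particular of a compactum with property C, is a homological $Z_\infty$-set. The proof thickens a relative cycle in finitely many unused directions of $Q$ and cuts a new cycle out of the thickened one by a cap product. The same method gives a version for Hilbert cube manifolds and an intrinsic description, in terms of \v{C}ech cohomology, of the compacta all of whose embedded copies are homological $Z_\infty$-sets; this description also covers compacta of finite integral cohomological dimension.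
\end{abstract}

\section{Introduction}\label{sec:intro}

Put $J=[-1,1]$ and let $Q=J^\omega$ be the Hilbert cube; it is affinely homeomorphic to $[0,1]^\omega$. Homology is singular homology with integer coefficients unless another group is indicated. A closed subset $A$ of a space $X$ is a \emph{homological $Z_n$-set} in $X$ if $H_k(U,U\setminus A)=0$ for all open $U\subset X$ and all $k\le n$, and a \emph{homological $Z_\infty$-set} if this holds for every $n$.

The condition measures codimension. In $Q$, the path components of open sets are open, so $A$ is a homological $Z_0$-set exactly when $A$ has empty interior. If $A$ is a homological $Z_1$-set and $U$ is a nonempty connected open set, the exact sequence $H_1(U,U\setminus A)\to\tilde H_0(U\setminus A)\to\tilde H_0(U)$ shows that $A$ does not separate $U$. The subcube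
\begin{equation}\label{eq:subcube}
A_n=\{x\in Q: x_1=\dots=x_n=0\}
\end{equation}
of codimension $n$ is not a homological $Z_n$-set, because the pair $(Q,Q\setminus A_n)$ is the product of $(J^n,J^n\setminus\{0\})$ with a contractible space and therefore $H_n(Q,Q\setminus A_n)\cong\mathbb Z$.

Being a homological $Z_n$-set is a property of a position in $Q$. To obtain a property of the space itself one quantifies over all positions. For $n\in\{0,1,2,\dots\}\cup\{\infty\}$, a compact metrizable space $X$ is an \emph{absolute $Z_n$-space} if $e(X)$ is a homological $Z_n$-set in $Q$ for every embedding $e\colon X\to Q$. Let $AZ_n$ denote the class of these spaces, so that $AZ_\infty\subset\dots\subset AZ_1\subset AZ_0$. The Hilbert cube itself is not even in $AZ_0$ (take $e=\mathrm{id}$). On the positive side, two facts are available. By a theorem of Kroonenberg, every closed finite-dimensional subset of $Q$ is a homological $Z_\infty$-set. Moreover, closed subspaces of members of $AZ_\infty$ belong to $AZ_\infty$, and so does a compact metrizable space that is a countable union of closed subspaces belonging to $AZ_\infty$. Thus $AZ_\infty$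 contains all countable unions of finite-dimensional compacta that are themselves compact metrizable, and it does not contain $Q$. One asks how much infinite-dimensionality $AZ_\infty$ tolerates. (These two facts serve only as motivation; the proofs below do not use them.)

Two classes of small infinite-dimensional compacta are natural test cases. A space $X$ has \emph{property C} if for every sequence $(\mathcal U_i)_{i\ge1}$ of open covers of $X$ there are families $\mathcal V_i$ of pairwise disjoint open sets such that each $\mathcal V_i$ refines $\mathcal U_i$ and $\bigcup_i\mathcal V_i$ covers $X$. A closed set $S\subset X$ is a \emph{partition} between disjoint sets $F^-,F^+\subset X$ if $X\setminus S$ is the union of two disjoint open sets, one containing $F^-$ and the other containing $F^+$. A space $X$ is \emph{weakly infinite-dimensional} if for every sequence $(F_i^-,F_i^+)_{i\ge1}$ of pairs of disjoint closed subsets of $X$ there are partitions $S_i$ between $F_i^-$ and $F_i^+$ with $\bigcap_iS_i=\emptyset$. We write $C$ and $\mathrm{wid}$ for the classes of metrizable compacta with these properties. The second definition relaxes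 the textbook characterization of covering dimension: a metrizable compactum has dimension at most $m$ if and only if any $m+1$ pairs of disjoint closed sets admit partitions with empty intersection. In particular, finite-dimensional compacta belong to $\mathrm{wid}$. The following two questions come from \cite{abstracts}:
\[
\text{Is } C\subset AZ_\infty\,?\qquad \text{Is } \mathrm{wid}\subset AZ_2\,?
\]

The subcube \eqref{eq:subcube} suggests the answer. It blocks the disk $J^n\times\{0\}$ because it blocks all the parallel disks at once: it stretches between every pair of opposite faces $\{x_i=-1\}$, $\{x_i=1\}$ with $i>n$. A weakly infinite-dimensional set cannot stretch between infinitely many pairs of faces in this way, so it should leave a gap through which a cycle can escape. One therefore guesses that both answers are yes. The most direct proof, which would deform a singular disk off the set $A$, is not available: there is a Cantor set in $Q$ whose complement is not simply connected \cite{Wong}. The escape has to be made by a homology, not by a homotopy.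

\begin{theorem}\label{thm:main}
Let $U\subset Q$ be open and let $A$ be closed in $U$ such that every compact subset of $A$ is weakly infinite-dimensional. Then $H_k(U,U\setminus A)=0$ for all $k\ge0$. Consequently $\mathrm{wid}\subset AZ_\infty$, and hence $C\subset AZ_\infty$ and $\mathrm{wid}\subset AZ_2$.
\end{theorem}

Both questions thus have a positive answer, and $C\subset\mathrm{wid}\subset AZ_\infty\subset AZ_2$. Section~\ref{sec:model} carries out the argument by hand for a path and a Cantor set. Section~\ref{sec:tools} recalls the cap product, and Section~\ref{sec:slicing} turns the model argument into a cohomological criterion for a class in $H_k(U,U\setminus A)$ to vanish. In Section~\ref{sec:wid} the criterion is verified for weakly infinite-dimensional sets, which proves Theorem~\ref{thm:main} and its version for Hilbert cube manifolds, Theorem~\ref{thm:manifold}. Section~\ref{sec:char} shows that the criterion loses nothing: it yields an intrinsic characterization of $AZ_\infty$, Theorem~\ref{thm:char}, which also applies to compacta of finite integral cohomological dimension.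

\medskip\noindent\textbf{Notation.}
We use the metric $d(x,x')=\sum_i2^{-i}|x_i-x_i'|$ on $Q$. For $n\ge0$ write $Q=J^n\times Q_n$ with $Q_n=\prod_{i>n}J$, denote points by $(y,t)$ with $y\in J^n$ and $t=(t_1,t_2,\dots)\in Q_n$, and let $p_n\colon Q\to J^n$ be the projection. The point $(0,0,\dots)\in Q_n$ is denoted by $0$. Fibers of $p_n$ are small:
\begin{equation}\label{eq:fiber}
p_n(x)=p_n(x')\ \Longrightarrow\ d(x,x')\le\sum_{i>n}2^{1-i}=2^{1-n}.
\end{equation}
The distance to the empty set is $\infty$. For $t\in\mathbb R^r$ put $\|t\|=\max_i|t_i|$. The support $|c|$ of a singular chain $c$ is the union of the images of its simplices; it is compact.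

\section{A path around a Cantor set}\label{sec:model}

Let $A\subset Q$ be a Cantor set, $U\subset Q$ open, and $\gamma\colon[0,1]\to U$ a path with $\gamma(0),\gamma(1)\notin A$. We show that the class of $\gamma$ in $H_1(U,U\setminus A)$ is zero. The three steps are those of the general proof.

\emph{Straighten.} Choose $n$ such that $2^{1-n}$ is smaller than the distance from $\gamma([0,1])$ to $Q\setminus U$ and smaller than the distances from $\gamma(0)$ and $\gamma(1)$ to $A$. By \eqref{eq:fiber}, the fibers of $p_n$ through points of $\gamma$ lie in $U$, and the two fibers through the endpoints miss $A$. Shrinking the coordinates $t_1,t_2,\dots$ to $0$ deforms $\gamma$ inside these fibers to $\gamma_0(u)=(p_n\gamma(u),0)$, so $\gamma$ and $\gamma_0$ define the same class.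

\emph{Thicken.} The coordinates $t_i$ are now free, and we use one of them. Let $N=[0,1]\times J$, define $\psi\colon N\to U$ by $\psi(u,t)=(p_n\gamma(u),t,0,0,\dots)$, and let $B=\psi^{-1}(A)$. The closed set $B$ misses the two vertical sides of the square $N$. Cover the compact set $A\cap\{t_1=1\}$ by finitely many closed-and-open subsets of $A$ that miss $\{t_1=-1\}$; let $A^+$ be their union and $A^-=A\setminus A^+$. Put $B^\pm=\psi^{-1}(A^\pm)$. Then $B^+$ misses the bottom side and $B^-$ misses the top side, so by Urysohn's lemma there is a continuous $g\colon N\to J$ equal to $1$ on $B^+$ and on the top side, and equal to $-1$ on $B^-$ and on the bottom side.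

\emph{Slice.} The segment $[0,1]\times\{0\}$, which $\psi$ maps to $\gamma_0$, is the zero set of the projection $N\to J$. We replace it by a curve that follows the zero set of $g$ (Figure~\ref{fig:slice}). Triangulate $N$ so finely that $g$ varies by less than $1$ on each triangle. Label a vertex $+$ if $g\ge0$ there and $-$ otherwise, and call an edge mixed if its ends have different labels. A mixed edge contains a zero of $g$, so $|g|<1$ on each triangle containing it, and such a triangle misses $B$. Every triangle has either no mixed edge or exactly two; in the second case join their midpoints by a segment. The union $\Gamma$ of these segments is a graph in $N\setminus B$. The midpoint of a mixed edge has degree $2$ if the edge is interior and degree $1$ if it lies on the boundary of $N$, so the components of $\Gamma$ are circles and arcs, and the ends of the arcs are the midpoints of the mixed boundary edges. The top and bottom sides carry no mixed edge. The left side runs from a vertex labeled $-$ to a vertex labeled $+$, so it carries an odd number of them. Hence some arc has one end on the left side and the other on the right side.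 Prolonging it along the vertical sides gives a path $\beta$ in $N\setminus B$ from $(0,0)$ to $(1,0)$. With $s(u)=(u,0)$, the chain $s-\beta$ is a $1$-cycle in the contractible space $N$, hence a boundary. Applying $\psi$, we see that $\gamma_0-\psi\beta$ is a boundary in $U$, and $\psi\beta$ lies in $U\setminus A$. So the class of $\gamma_0$ is zero.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\fill[gray!40] (1.1,1.5) rectangle (1.7,-0.6);
\fill[gray!40] (3.0,-1.5) rectangle (3.6,0.6);
\draw (0,-1.5) rectangle (4.6,1.5);
\draw[dashed] (0,0) -- (4.6,0);
\draw[very thick] plot[smooth] coordinates {(0,0.3) (0.6,-0.4) (1.4,-1.1) (2.2,-0.4) (2.55,0.5) (3.3,1.15) (4.05,0.5) (4.6,-0.3)};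
\node at (1.4,0.8) {$B^+$};
\node at (3.3,-0.8) {$B^-$};
\node[above] at (2.3,1.5) {$g=1$};
\node[below] at (2.3,-1.5) {$g=-1$};
\node[left] at (0,0) {$t=0$};
\end{tikzpicture}
\caption{Slicing a thickened path. The obstacle (shaded) misses the vertical sides of the square and splits into a part $B^+$ that avoids the bottom side and a part $B^-$ that avoids the top side. The dashed segment $t=0$ meets the obstacle; the thick arc, which follows the zero set of a function $g$ equal to $1$ on $B^+$ and the top side and to $-1$ on $B^-$ and the bottom side, joins the vertical sides without meeting it.}\label{fig:slice}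
\end{figure}

Two things change in general. First, a weakly infinite-dimensional set need not split along one pair of faces; it only admits partitions $S_1,\dots,S_r$ along $r$ pairs with empty intersection, for an $r$ not known in advance. We shall therefore thicken by a cube $J^r$, and $g$ will take values in $J^r$. Second, the cycle has arbitrary dimension and the thickened object is not a manifold, so the parity count must be replaced. The operation that cuts a $k$-cycle out of a $(k+r)$-cycle near the zero set of a map to $J^r$, and whose result depends only on the homotopy class of that map relative to the faces, is the cap product with the pullback of a generator of $H^r(J^r,J^r\setminus\{0\})$.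

\section{Radial pairs and the cap product}\label{sec:tools}

Fix $r\ge1$. By a \emph{radial pair} we mean a pair $(T,E)$ in $\mathbb R^r$, where $T$ is $\mathbb R^r$ or an open or closed cube centered at $0$, and $E=\{t:\|t\|\in I\}\subset T$ for a nonempty interval $I\subset(0,\infty)$, possibly a single point. The examples we use most are
\[
(J^r,\partial J^r)\subset(J^r,E_\delta)\subset(J^r,J^r\setminus\{0\}),\qquad E_\delta=\{t\in J^r:\|t\|>1-\delta\},\quad 0<\delta<1 .
\]
The set $T$ is contractible, and $t\mapsto(t/\|t\|,\|t\|)$ identifies $E$ with $\partial J^r\times I$. An inclusion of radial pairs is therefore a homotopy equivalence on both members, and by the five lemma we obtain: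
\begin{itemize}
\item[(R)] For a radial pair, $H_i(T,E)$ is $\mathbb Z$ for $i=r$ and $0$ otherwise; $H^r(T,E)=\operatorname{Hom}(H_r(T,E),\mathbb Z)\cong\mathbb Z$, so generators $\tau$ and $\iota$ of $H^r$ and $H_r$ satisfy $\langle\tau,\iota\rangle=\pm1$. Inclusions of radial pairs induce isomorphisms in homology and cohomology.
\end{itemize}

For a space $N$ and \emph{open} subsets $X_1,X_2\subset N$ there is a cap product
\[
H^r(N,X_1)\otimes H_m(N,X_1\cup X_2)\to H_{m-r}(N,X_2),\qquad \xi\otimes\mu\mapsto\xi\cap\mu .
\]
We use two of its properties \cite[VII.12]{Dold}.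
\begin{itemize}
\item[(C1)] \emph{Naturality.} If $f\colon N\to N'$ is continuous with $f(X_1)\subset X_1'$ and $f(X_2)\subset X_2'$, then $f_*(f^*\xi\cap\mu)=\xi\cap f_*\mu$ in $H_{m-r}(N',X_2')$ for $\xi\in H^r(N',X_1')$ and $\mu\in H_m(N,X_1\cup X_2)$.
\item[(C2)] \emph{Products.} Let $K_0\subset K$ and $E\subset T$ be open, $N=K\times T$, $X_1=K\times E$, $X_2=K_0\times T$, and let $\operatorname{pr}\colon N\to T$ be the projection. For $\tau\in H^r(T,E)$, $\iota\in H_r(T,E)$ and $\zeta\in H_k(K,K_0)$, the cross product $\zeta\times\iota$ lies in $H_{k+r}(N,X_1\cup X_2)$, we have $\operatorname{pr}^*\tau=1\times\tau$, and $(1\times\tau)\cap(\zeta\times\iota)=\pm\,\zeta\times(\tau\cap\iota)$.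
\end{itemize}
Suppose in (C2) that $(T,E)$ is a radial pair and that $\tau,\iota$ are generators. The class $\tau\cap\iota\in H_0(T)\cong\mathbb Z$ has augmentation $\pm\langle\tau,\iota\rangle=\pm1$, so it is $\pm[0]$, where $[0]$ is the class of the point $0$. Since $\zeta\times[0]=s_*\zeta$ for $s\colon K\to N$, $s(y)=(y,0)$, we get
\begin{equation}\label{eq:cap}
\operatorname{pr}^*\tau\cap(\zeta\times\iota)=\pm\,s_*\zeta\quad\text{in }H_k(K\times T,K_0\times T).
\end{equation}
This is the algebraic form of the statement that the slice of $K\times T$ along the zero set of $\operatorname{pr}$ is $K\times\{0\}$.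

\section{Localization and slicing}\label{sec:slicing}

The first lemma is the straightening step. It moves a given class to a finite-dimensional polyhedron and records where the fibers above the polyhedron are free of $A$.

\begin{lemma}[Localization]\label{lem:local}
Let $U\subset Q$ be open, $A$ closed in $U$, and $\alpha\in H_k(U,U\setminus A)$. There are $n$ and a compact polyhedron $K\subset J^n$ with $K\times Q_n\subset U$ such that the following holds. The set $A'=A\cap(K\times Q_n)$ is compact, the set
\[
K_0=\{y\in K:(\{y\}\times Q_n)\cap A=\emptyset\}
\]
is open in $K$, and $\alpha=j_*\zeta$ for some $\zeta\in H_k(K,K_0)$, where $j\colon(K,K_0)\to(U,U\setminus A)$ is given by $j(y)=(y,0)$.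
\end{lemma}

\begin{proof}
Represent $\alpha$ by a chain $c$ with $|c|\subset U$ and $|\partial c|\subset U\setminus A$. Both $U$ and $U\setminus A$ are open in $Q$, so the compact sets $|c|$ and $|\partial c|$ have positive distance from the respective complements. Choose $n$ with $2^{1-n}$ smaller than both distances. By \eqref{eq:fiber},
\[
p_n(|c|)\times Q_n\subset U,\qquad p_n(|\partial c|)\times Q_n\subset U\setminus A .
\]
The homotopy $(y,t)\mapsto(y,(1-u)t)$, $0\le u\le1$, preserves the fibers of $p_n$. It therefore restricts to a homotopy of maps of pairs $(|c|,|\partial c|)\to(U,U\setminus A)$ from the inclusion to the map $x\mapsto(p_n(x),0)$, and $\alpha$ is represented by the image of $c$ under the latter.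

The set $W=J^n\setminus p_n(Q\setminus U)$ is open in $J^n$, since $Q\setminus U$ is compact; it consists of the $y$ with $\{y\}\times Q_n\subset U$, so it contains $p_n(|c|)$. Subdivide $J^n$ into a grid of closed cubes so small that each cube meeting $p_n(|c|)$ lies in $W$, and let $K$ be the union of these cubes. Then $K\times Q_n$ is a compact subset of $U$, and $A'$ is closed in it, hence compact. So $K_0=K\setminus p_n(A')$ is open in $K$, and it contains $p_n(|\partial c|)$. Let $\zeta$ be the class of $(p_n)_\#c$ in $H_k(K,K_0)$.
\end{proof}

The second lemma is the slicing step. By \eqref{eq:cap} the class we want to move is a cap product with $\operatorname{pr}^*\tau$. If $\operatorname{pr}^*\tau$ lifts to a class $\xi$ relative to a larger open set $Y$, then capping with $\xi$ ignores whatever part of the thickened cycle lies in $Y$, and in particular any obstacle $B\subset Y$. In Section~\ref{sec:model} the set $Y$ is $N\setminus g^{-1}(0)$.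

\begin{lemma}[Slicing]\label{lem:slice}
Let $K$ be compact metrizable, $K_0\subset K$ open, $r\ge1$, $N=K\times J^r$, $\operatorname{pr}\colon N\to J^r$ the projection, $s\colon K\to N$, $s(y)=(y,0)$, and $B\subset N$ closed. Let $0<\delta<1$, put $X_1=K\times E_\delta$ and $X_2=K_0\times J^r$, and let $\tau$ generate $H^r(J^r,E_\delta)$. Suppose that
\begin{itemize}
\item[(S)] there is an open set $Y\subset N$ with $B\cup X_1\subset Y$ such that $\operatorname{pr}^*\tau\in H^r(N,X_1)$ is the restriction of some $\xi\in H^r(N,Y)$.
\end{itemize}
Let $O=N\setminus B$. Then for every $\zeta\in H_k(K,K_0)$ the class $s_*\zeta\in H_k(N,X_2)$ lies in the image of $H_k(O,O\cap X_2)\to H_k(N,X_2)$.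
\end{lemma}

\begin{proof}
Let $\iota$ generate $H_r(J^r,E_\delta)$ and put $\mu=\zeta\times\iota\in H_{k+r}(N,X_1\cup X_2)$. By \eqref{eq:cap}, $\operatorname{pr}^*\tau\cap\mu=\pm s_*\zeta$.

Let $i$ be the identity of $N$, regarded as a map sending $X_1$ into $Y$ and $X_2$ into $X_2$. Then $i^*\xi=\operatorname{pr}^*\tau$ by (S), and $i_*$ is the identity on $H_k(N,X_2)$. So (C1) gives $\operatorname{pr}^*\tau\cap\mu=\xi\cap i_*\mu$, where $i_*\mu\in H_{k+r}(N,Y\cup X_2)$.

Let $l\colon O\to N$ be the inclusion. The set $B=N\setminus O$ is closed and contained in the open set $Y\cup X_2$, so by excision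
\[
l_*\colon H_{k+r}\bigl(O,O\cap(Y\cup X_2)\bigr)\to H_{k+r}(N,Y\cup X_2)
\]
is an isomorphism, and $i_*\mu=l_*\mu'$ for some $\mu'$. Apply (C1) to $l$, which sends $O\cap Y$ into $Y$ and $O\cap X_2$ into $X_2$:
\[
\pm s_*\zeta=\xi\cap l_*\mu'=l_*(l^*\xi\cap\mu'),\qquad l^*\xi\cap\mu'\in H_k(O,O\cap X_2).\qedhere
\]
\end{proof}

\begin{remark}\label{rem:S}
The inclusion $B\subset Y$ enters only through the excision, and the lemma fails without (S). The subcube \eqref{eq:subcube} leads to $K=J^n$, $K_0=J^n\setminus\{0\}$, $B=\{0\}\times J^r$. Here $O=X_2$, so $H_n(O,O\cap X_2)=0$, while $s_*$ is an isomorphism onto $H_n(N,X_2)\cong\mathbb Z$. Condition (S) indeed fails: on the fiber $\{0\}\times J^r\subset Y$ the class $\xi$ would restrict to $0$, whereas $\operatorname{pr}^*\tau$ restricts to $\tau\ne0$.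
\end{remark}

Combining the two lemmas gives the criterion on which everything else rests.

\begin{proposition}\label{prop:crit}
Let $U,A,\alpha$ and $n,K,K_0,A',\zeta,j$ be as in Lemma~\ref{lem:local}. Let $r\ge1$, $N=K\times J^r$, and
\[
\psi\colon N\to K\times Q_n\subset U,\quad \psi(y,t)=(y,t,0,0,\dots),\qquad B=\psi^{-1}(A').
\]
If condition \textup{(S)} holds for this $B$ and some $\delta$, then $\alpha=0$.
\end{proposition}

\begin{proof}
By the definition of $K_0$ we have $\psi(X_2)\subset U\setminus A$, so $\psi$ is a map of pairs $(N,X_2)\to(U,U\setminus A)$, and $\alpha=j_*\zeta=\psi_*s_*\zeta$ because $j=\psi s$. By Lemma~\ref{lem:slice}, $s_*\zeta$ comes from $H_k(O,O\cap X_2)$. Since $\psi(O)\subset U\setminus A$, the composite $H_k(O,O\cap X_2)\to H_k(N,X_2)\to H_k(U,U\setminus A)$ factors through $H_k(U\setminus A,U\setminus A)=0$.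
\end{proof}

\section{Weakly infinite-dimensional sets}\label{sec:wid}

To verify (S) we need the analogue of the function $g$ of Section~\ref{sec:model}. Partitions with empty intersection are the zero sets of the coordinates of a map that misses $0$; this is the only place where weak infinite-dimensionality is used.

\begin{lemma}\label{lem:map}
Let $X\in\mathrm{wid}$ and let $q=(q_1,q_2,\dots)\colon X\to J^\omega$ be continuous. There are $r\ge1$ and a continuous map $h=(h_1,\dots,h_r)\colon X\to J^r\setminus\{0\}$ such that $h_i(x)=q_i(x)$ whenever $|q_i(x)|=1$.
\end{lemma}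

\begin{proof}
Apply the definition to the pairs $F_i^\pm=\{q_i=\pm1\}$. There are closed sets $S_i$ and disjoint open sets $O_i^\pm\supset F_i^\pm$ with $X\setminus S_i=O_i^-\cup O_i^+$ and $\bigcap_iS_i=\emptyset$. By compactness $S_1\cap\dots\cap S_r=\emptyset$ for some $r$.

In a metric space $(Z,\rho)$, disjoint closed sets $S,F$ admit a continuous $v\colon Z\to[0,1]$ with $v^{-1}(0)=S$ and $v=1$ on $F$: take $v(z)=\rho(z,S)/(\rho(z,S)+\rho(z,F))$ if both sets are nonempty, $v=1$ if $S=\emptyset$, and $v(z)=\min(1,\rho(z,S))$ if only $F$ is empty. The sets $Z_i^\pm=O_i^\pm\cup S_i=X\setminus O_i^\mp$ are closed, cover $X$, and intersect in $S_i$. Choose such functions $v_i^\pm$ on $Z_i^\pm$ for the pairs $(S_i,F_i^\pm)$, and let $h_i=v_i^+$ on $Z_i^+$ and $h_i=-v_i^-$ on $Z_i^-$. Both formulas give $0$ on $S_i$, so $h_i\colon X\to J$ is continuous, $h_i^{-1}(0)=S_i$, and $h_i=\pm1$ on $F_i^\pm$. Finally $h^{-1}(0)=S_1\cap\dots\cap S_r=\emptyset$.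
\end{proof}

The next fact is standard; we include the proof for completeness.

\begin{lemma}\label{lem:C}
$C\subset\mathrm{wid}$.
\end{lemma}

\begin{proof}
Let $X\in C$ and let $(F_i^-,F_i^+)$ be pairs of disjoint closed sets. Apply property C to the covers $\mathcal U_i=\{X\setminus F_i^-,X\setminus F_i^+\}$ to get families $\mathcal V_i$. Let $G_i^-$ be the union of those $V\in\mathcal V_i$ with $V\subset X\setminus F_i^+$, and $G_i^+$ the union of the remaining members, all of which lie in $X\setminus F_i^-$. The open sets $G_i^-$ and $G_i^+$ are disjoint because the members of $\mathcal V_i$ are, we have $G_i^-\cap F_i^+=\emptyset=G_i^+\cap F_i^-$, and the sets $G_i^\pm$ cover $X$. By compactness finitely many of them cover $X$, and by normality this finite cover has a closed shrinking. So there are closed sets $P_i^\pm\subset G_i^\pm$, empty for large $i$, that cover $X$. The closed sets $F_i^-\cup P_i^-$ and $F_i^+\cup P_i^+$ are disjoint, since $F_i^-\cap F_i^+=\emptyset$, $F_i^\mp\cap P_i^\pm\subset F_i^\mp\cap G_i^\pm=\emptyset$ and $P_i^-\cap P_i^+\subset G_i^-\cap G_i^+=\emptyset$. Let $S_i$ be the complement of the union of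 disjoint open neighborhoods of these two sets. Then $S_i$ is a partition between $F_i^-$ and $F_i^+$ that misses $P_i^-\cup P_i^+$, so $\bigcap_iS_i=\emptyset$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\alpha\in H_k(U,U\setminus A)$ and take $n,K,K_0,A',\zeta$ from Lemma~\ref{lem:local}. The set $A'$ is a compact subset of $A$, so $A'\in\mathrm{wid}$. Lemma~\ref{lem:map}, applied to the coordinate functions $q_i=t_i$ on $A'$, gives $r$ and $h\colon A'\to J^r\setminus\{0\}$ with $h_i=\pm1$ on $A'\cap\{t_i=\pm1\}$. Let $N,\psi,B$ be as in Proposition~\ref{prop:crit} for this $r$.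

\emph{The map $g$.} Fix $i\le r$. On the closed subset $B\cup\{t_i=1\}\cup\{t_i=-1\}$ of $N$ consider the function equal to $h_i\psi$ on $B$ and to $\pm1$ on $\{t_i=\pm1\}$. It is well defined because $\psi$ maps $B\cap\{t_i=\pm1\}$ into $A'\cap\{t_i=\pm1\}$, and continuous because the three pieces are closed. Extend it by Tietze's theorem to $g_i\colon N\to J$ and put $g=(g_1,\dots,g_r)\colon N\to J^r$. Then
\begin{itemize}
\item[(a)] $g_i(y,t)=t_i$ whenever $|t_i|=1$;
\item[(b)] $g^{-1}(0)\cap B=\emptyset$, since $g=h\psi$ on $B$.
\end{itemize}

\emph{Condition} (S). Property (a) controls $g$ only on $K\times\partial J^r$, whereas the cap product needs the open set $K\times E_\delta$; compactness bridges the gap. Let $f_u=(1-u)\operatorname{pr}+u\,g$ for $0\le u\le1$. If $|t_i|=1$, then the $i$th coordinate of $f_u(y,t)$ is $t_i$ by (a), so $f_u(y,t)\ne0$. Thus the compact set $\{(y,t,u):f_u(y,t)=0\}$ misses $K\times\partial J^r\times[0,1]$, and there is $\delta\in(0,1)$ with $\|t\|\le1-\delta$ on it. For this $\delta$ and $X_1=K\times E_\delta$, the family $f_u$ is a homotopy from $\operatorname{pr}$ to $g$ through maps of pairs $(N,X_1)\to(J^r,J^r\setminus\{0\})$.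

Let $\tau_0$ generate $H^r(J^r,J^r\setminus\{0\})$; by (R) it restricts to a generator $\tau$ of $H^r(J^r,E_\delta)$. Then $\operatorname{pr}^*\tau=\operatorname{pr}^*\tau_0=g^*\tau_0$ in $H^r(N,X_1)$. Put $Y=N\setminus g^{-1}(0)$. This set is open, contains $X_1$ (take $u=1$), and contains $B$ by (b). Since $g$ is also a map of pairs $(N,Y)\to(J^r,J^r\setminus\{0\})$, the class $g^*\tau_0\in H^r(N,X_1)$ is the restriction of $\xi=g^*\tau_0\in H^r(N,Y)$. So (S) holds, and $\alpha=0$ by Proposition~\ref{prop:crit}.

\emph{The inclusions.} A closed subset $F$ of a weakly infinite-dimensional space $X$ is weakly infinite-dimensional: pairs of disjoint closed subsets of $F$ are closed in $X$, and if $S_i$ are partitions for them in $X$, then $S_i\cap F$ are partitions in $F$. Let $X\in\mathrm{wid}$, let $e\colon X\to Q$ be an embedding and let $U\subset Q$ be open. The set $e(X)\cap U$ is closed in $U$, and its compact subsets are closed in $e(X)$, hence weakly infinite-dimensional. By the first part, $H_k(U,U\setminus e(X))=0$ for all $k$. So $\mathrm{wid}\subset AZ_\infty$. Lemma~\ref{lem:C} gives $C\subset AZ_\infty$, and $AZ_\infty\subset AZ_2$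 gives $\mathrm{wid}\subset AZ_2$.
\end{proof}

\begin{remark}\label{rem:hyp}
The infinite supply of coordinates is used twice: to make the fibers of $p_n$ small, and to offer a full sequence of pairs of faces to the definition of $\mathrm{wid}$ before $r$ is known. In a finite-dimensional cube the statement is false, as $A=\{0\}\subset J^m$ shows. Compactness of $A'$ is what makes $r$ finite, so that the thickening cube carries the class $\iota$; this is why the hypothesis is placed on the compact subsets of $A$.
\end{remark}

The conclusion of Theorem~\ref{thm:main} is local, so it passes to manifolds. Recall that in a Hilbert cube manifold every point has an open neighborhood homeomorphic to an open subset of $Q$.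

\begin{theorem}\label{thm:manifold}
Let $M$ be a Hilbert cube manifold and $A\subset M$ a closed set all of whose compact subsets are weakly infinite-dimensional. Then $H_k(U,U\setminus A;\mathcal G)=0$ for all open $U\subset M$, all $k$ and all coefficient groups $\mathcal G$.
\end{theorem}

\begin{proof}
By the universal coefficient theorem, $H_k(U,U\setminus A;\mathcal G)$ is an extension of $\operatorname{Tor}(H_{k-1}(U,U\setminus A),\mathcal G)$ by $H_k(U,U\setminus A)\otimes\mathcal G$, so it suffices to treat $\mathcal G=\mathbb Z$. Call an open set $V\subset M$ \emph{good} if $H_*(V',V'\setminus A)=0$ for all open $V'\subset V$. Open subsets of good sets are good. If $V$ is homeomorphic to an open subset of $Q$, then so is each open $V'\subset V$, and Theorem~\ref{thm:main} applies to $A\cap V'$; so $V$ is good. Let $V_1,V_2$ be good, let $V'\subset V_1\cup V_2$ be open, and put $V_i'=V'\cap V_i$ and $V_{12}'=V_1'\cap V_2'$. In the relative Mayer--Vietoris sequence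
\[
\bigoplus_{i=1,2}H_k(V_i',V_i'\setminus A)\to H_k(V',V'\setminus A)\to H_{k-1}(V_{12}',V_{12}'\setminus A)
\]
the outer terms vanish, so the middle one does. Hence finite unions of good sets are good. Finally, a class in $H_k(U,U\setminus A)$ is represented by a chain whose compact support is covered by finitely many good subsets of $U$. Their union $V$ is good, and the class comes from $H_k(V,V\setminus A)=0$.
\end{proof}

\section{An intrinsic description of $AZ_\infty$}\label{sec:char}

Proposition~\ref{prop:crit} says that a nonzero class $\alpha$ forces (S) to fail for every $r$. By the exact sequence of a triple, the failure of (S) means that $\operatorname{pr}^*\tau$ survives on every neighborhood of $B$. The theory that records the cohomology of small neighborhoods as an invariant of the compact set itself is \v{C}ech cohomology, and this suggests how to describe $AZ_\infty$ without reference to the complement.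

Let $\check H$ denote integral \v{C}ech cohomology. It is a homotopy invariant contravariant functor on pairs of metrizable compacta, it vanishes on pairs $(Z,Z)$, and it agrees with singular cohomology on compact polyhedral pairs. We also use the following description \cite[VIII.6]{Dold}.
\begin{itemize}
\item[(T)] Let $N$ be a Euclidean neighborhood retract (for us, a compact polyhedron or $\mathbb R^m$) and $(B,B_0)$ a compact pair in $N$. Then $\check H^r(B,B_0)=\varinjlim H^r(V,V_0)$ over the open pairs $(V,V_0)\supset(B,B_0)$ in $N$. If $f\colon N\to N'$ is a map of such spaces with $f(B,B_0)\subset(B',B_0')$ and $x\in H^r(V',V_0')$ represents a class of $\check H^r(B',B_0')$, then $f^*x\in H^r(f^{-1}V',f^{-1}V_0')$ represents its pullback under $f|_B$.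
\end{itemize}
Let $\tau_r$ generate $\check H^r(J^r,\partial J^r)=H^r(J^r,\partial J^r)$. Open radial pairs are cofinal among the open pairs around $(J^r,\partial J^r)$, both in $J^r$ (the pairs $(J^r,E_\delta)$) and in $\mathbb R^r$. By (R), $\tau_r$ is represented by a generator of $H^r$ of any one of them.

\begin{definition}\label{def:ess}
Let $X$ be compact metrizable, $q=(q_1,q_2,\dots)\colon X\to J^\omega$ continuous, and $q_{(r)}=(q_1,\dots,q_r)$. The map $q$ is \emph{H-essential} if $q_{(r)}^*\tau_r\ne0$ in $\check H^r\bigl(X,q_{(r)}^{-1}(\partial J^r)\bigr)$ for every $r\ge1$.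
\end{definition}

The identity of $Q$ is H-essential, because $t\mapsto(t,0)$ is a section of $p_r$ that maps $\partial J^r$ into $p_r^{-1}(\partial J^r)$. If the restriction of $q$ to a closed subset $X_0\subset X$ is H-essential, then so is $q$, since $q_{(r)}^*\tau_r$ restricts to $(q|_{X_0})_{(r)}^*\tau_r$. Recall that the integral cohomological dimension $\dim_{\mathbb Z}X$ is at most $m$ if and only if $\check H^r(X,X_0)=0$ for all closed $X_0\subset X$ and all $r>m$.

\begin{theorem}\label{thm:char}
For a compact metrizable space $X$ the following are equivalent: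
\begin{itemize}
\item[(i)] $X\notin AZ_\infty$;
\item[(ii)] for some $n$ there is an embedding $(\varphi,q)\colon X\to J^n\times J^\omega$ with $q$ H-essential.
\end{itemize}
If \textup{(ii)} holds with $n$, then $X\notin AZ_n$. In particular, if $X$ admits no H-essential map to $J^\omega$, then $X\in AZ_\infty$. This covers all $X\in\mathrm{wid}$ and all $X$ with $\dim_{\mathbb Z}X<\infty$.
\end{theorem}

The model for (ii) is $X=Q$, $\varphi=0$, $q=\mathrm{id}$, whose image is the subcube \eqref{eq:subcube}. The implication (i)$\Rightarrow$(ii) is proved in two steps: the part of $X$ that blocks a cycle carries an H-essential map (Lemma~\ref{lem:block}), and this map extends to $X$ at the cost of one more coordinate (Lemma~\ref{lem:extend}). The converse (Proposition~\ref{prop:converse}) uses duality.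

\begin{lemma}\label{lem:block}
Let $U,A,\alpha$ and $n,K,K_0,A'$ be as in Lemma~\ref{lem:local}, and let $q\colon A'\to Q_n=J^\omega$ be the projection. If $\alpha\ne0$, then $q$ is H-essential.
\end{lemma}

\begin{proof}
Suppose that $q_{(r)}^*\tau_r=0$ for some $r$. We verify (S). Let $N,\psi,B$ be as in Proposition~\ref{prop:crit} and $B_0=B\cap(K\times\partial J^r)$. The map $\psi$ sends $(B,B_0)$ to $(A',q_{(r)}^{-1}(\partial J^r))$, and $q_{(r)}\psi|_B=\operatorname{pr}|_B$. Hence $(\operatorname{pr}|_B)^*\tau_r=0$ in $\check H^r(B,B_0)$.

Let $\tau\in H^r(J^r,E_{1/2})$ be the generator representing $\tau_r$. The space $N$ is a compact polyhedron, so by (T) the class $\operatorname{pr}^*\tau\in H^r(N,K\times E_{1/2})$ represents $(\operatorname{pr}|_B)^*\tau_r=0$. An element that vanishes in a direct limit vanishes at a later stage: there is an open pair $(V,V_0)$ with $(B,B_0)\subset(V,V_0)\subset(N,K\times E_{1/2})$ such that $\operatorname{pr}^*\tau$ restricts to $0$ in $H^r(V,V_0)$.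

The set $V_0$ need not have the form $V\cap(K\times E_\delta)$ required for excision, so we shrink $V$. The compact set $B\setminus V_0$ misses $K\times\partial J^r$, because $B_0\subset V_0$. Choose $\delta\in(0,\frac12)$ with $\|t\|<1-\delta$ on $B\setminus V_0$. With $\overline{E_\delta}=\{t\in J^r:\|t\|\ge1-\delta\}$ this says $B\cap(K\times\overline{E_\delta})\subset V_0$. Put
\[
X_1=K\times E_\delta,\qquad V'=V\setminus\bigl((K\times\overline{E_\delta})\setminus V_0\bigr),\qquad Y=V'\cup X_1 .
\]
The set $V'$ is open, since a closed set was removed; it contains $B$ by the choice of $\delta$; and $V'\cap X_1\subset V_0$. Denote by $\tau$ also the restriction to $(J^r,E_\delta)$, a generator by (R). As $(V',V'\cap X_1)\subset(V,V_0)$, the class $\operatorname{pr}^*\tau\in H^r(N,X_1)$ restricts to $0$ in $H^r(V',V'\cap X_1)$. Since $V'$ and $X_1$ are open, excision gives $H^r(Y,X_1)\cong H^r(V',V'\cap X_1)$, so it restricts to $0$ in $H^r(Y,X_1)$. The exact sequence $H^r(N,Y)\to H^r(N,X_1)\to H^r(Y,X_1)$ of the triple $(N,Y,X_1)$ now provides $\xi$, and $Y\supset B\cup X_1$. So (S) holds, and Proposition~\ref{prop:crit} gives $\alpha=0$.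
\end{proof}

Tietze's theorem extends maps but not injectivity. To extend an embedding we add the distance from the subspace as a new coordinate, and at distance $u>0$ we let the coordinates $q_i$ with $i\ge1/u$ spell out a fixed embedding of $X$.

\begin{lemma}\label{lem:extend}
Let $X$ be compact metrizable, $X_0\subset X$ closed, and $(\varphi_0,q_0)\colon X_0\to J^n\times J^\omega$ an embedding with $q_0$ H-essential. Then there is an embedding $(\varphi,q)\colon X\to J^{n+1}\times J^\omega$ with $q$ H-essential.
\end{lemma}

\begin{proof}
The set $X_0$ is nonempty because $q_0$ is H-essential. Extend $\varphi_0$ and $q_0$ coordinatewise to $\varphi_1\colon X\to J^n$ and $f\colon X\to J^\omega$. Fix a metric $\rho$ on $X$ and let $\theta(x)=\min(1,\rho(x,X_0))$, so that $\theta^{-1}(0)=X_0$. Let $w\colon X\to J^\omega$ be an embedding and $\sigma\colon\mathbb N\to\mathbb N$ a map that takes every value infinitely often. With $\lambda_i=\min(1,i\theta)$ put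
\[
q_i=(1-\lambda_i)f_i+\lambda_i\,w_{\sigma(i)}\colon X\to J,\qquad \varphi=(\varphi_1,\theta).
\]
On $X_0$ we have $\lambda_i=0$, so $q|_{X_0}=q_0$ and $q$ is H-essential. Suppose that $x,x'$ have the same image under $(\varphi,q)$, and let $u=\theta(x)=\theta(x')$. If $u=0$, then $x,x'\in X_0$ and $x=x'$ since $(\varphi_0,q_0)$ is injective. If $u>0$, then $q_i=w_{\sigma(i)}$ at both points for all $i\ge1/u$; these $\sigma(i)$ exhaust $\mathbb N$, so $w(x)=w(x')$ and $x=x'$. A continuous injection of a compact space into a Hausdorff space is an embedding.
\end{proof}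

For the converse we must show that a specific homology class of a complement is nonzero, knowing that a \v{C}ech class is nonzero. After projecting to a finite-dimensional cube this is a matter of duality. Fix an orientation of $\mathbb R^m$. For compact $B\subset\mathbb R^m$ let $o_B\in H_m(\mathbb R^m,\mathbb R^m\setminus B)$ be the orientation class, the unique class whose image in $H_m(\mathbb R^m,\mathbb R^m\setminus\{x\})$ is the chosen generator for each $x\in B$. By uniqueness, $o_{B'}$ maps to $o_B$ if $B\subset B'$. Poincar\'e--Lefschetz duality \cite[VIII.7.2]{Dold} reads as follows.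
\begin{itemize}
\item[(D)] For a compact pair $(B,B_0)$ in $\mathbb R^m$ there is an isomorphism $\mathcal D\colon\check H^r(B,B_0)\to H_{m-r}(\mathbb R^m\setminus B_0,\mathbb R^m\setminus B)$. On a class represented by $x\in H^r(\mathbb R^m,V_0)$, with $V_0\supset B_0$ open, it is computed thus. Excision of $B_0$ gives an isomorphism
\[
H_m\bigl(\mathbb R^m\setminus B_0,(\mathbb R^m\setminus B)\cup(V_0\setminus B_0)\bigr)\to H_m\bigl(\mathbb R^m,(\mathbb R^m\setminus B)\cup V_0\bigr).
\]
Let $\mu$ be the class on the left that corresponds to the image of $o_B$ on the right. Then the value of $\mathcal D$ is $x'\cap\mu$, where $x'\in H^r(\mathbb R^m\setminus B_0,V_0\setminus B_0)$ is the restriction of $x$.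
\end{itemize}

\begin{proposition}\label{prop:converse}
Let $(\varphi,q)\colon X\to J^n\times J^\omega=Q$ be an embedding of a compact metrizable space with $q$ H-essential and $\varphi(X)\subset D=[-\frac12,\frac12]^n$, and let $A$ be its image. Then $H_n(Q,Q\setminus A)\ne0$.
\end{proposition}

\begin{proof}
The map $j(y)=(y,0)$ sends $(J^n,\partial J^n)$ to $(Q,Q\setminus A)$, because $\partial J^n\cap D=\emptyset$. Let $z$ be a chain representing a generator of $H_n(J^n,\partial J^n)$. (For $n=0$, the spaces $J^n$, $D$ and $\mathbb R^n$ are a point, $\partial J^n$ is empty, and $z$ is the point.) We suppose that the class of $j_\#z$ is zero and derive a contradiction. So $j_\#z=\partial c+a$ for chains $c,a$ in $Q$ with $|a|\cap A=\emptyset$.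

\emph{Reduction to $\mathbb R^m$.} Choose $r\ge1$ such that, with $m=n+r$, the number $2^{1-m}$ is smaller than the distance between $|a|$ and $A$. By \eqref{eq:fiber} the compact sets $p_m(|a|)$ and $B=p_m(A)\subset D\times J^r$ are disjoint. Let $B_0=B\cap(J^n\times\partial J^r)$. The projected chain $(p_m)_\#c$ may meet $B_0$, so we pull it inward by $\kappa_\varepsilon(y,t)=(y,(1-\varepsilon)t)$ on $J^m=J^n\times J^r$. For every $\varepsilon\in(0,1)$ the image $\kappa_\varepsilon(J^m)$ lies in $J^n\times(-1,1)^r$ and misses $B_0$. Since $\kappa_\varepsilon$ changes each coordinate by at most $\varepsilon$, we have $\kappa_\varepsilon(p_m(|a|))\cap B=\emptyset$ for small $\varepsilon$. Let $s\colon\mathbb R^n\to\mathbb R^m$, $s(y)=(y,0)$. Then $\kappa_\varepsilon p_mj=s|_{J^n}$, and applying $(\kappa_\varepsilon p_m)_\#$ to $j_\#z=\partial c+a$ yields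
\begin{equation}\label{eq:zero}
[s_\#z]=0\quad\text{in }H_n(\mathbb R^m\setminus B_0,\mathbb R^m\setminus B).
\end{equation}

\emph{The dual of $[s_\#z]$.} Let $\operatorname{pr}\colon\mathbb R^m=\mathbb R^n\times\mathbb R^r\to\mathbb R^r$ be the projection. We claim that $\mathcal D\bigl((\operatorname{pr}|_B)^*\tau_r\bigr)=\pm[s_\#z]$; this is formula \eqref{eq:cap} again, transported into the pair determined by $B$. Put
\begin{gather*}
E=\{t\in\mathbb R^r:\|t\|>\tfrac12\},\qquad V_0=\mathbb R^n\times E,\qquad T=(-1,1)^r,\\
P=(\mathbb R^n\setminus D)\times\mathbb R^r\subset\mathbb R^m\setminus B,\qquad G=\mathbb R^n\times T\subset\mathbb R^m\setminus B_0 .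
\end{gather*}
Let $\tau\in H^r(\mathbb R^r,E)$ be the generator representing $\tau_r$. By (T), $x=\operatorname{pr}^*\tau\in H^r(\mathbb R^m,V_0)$ represents $(\operatorname{pr}|_B)^*\tau_r$.

To find $\mu$, let $o_n=[z]\in H_n(\mathbb R^n,\mathbb R^n\setminus D)$, a generator by (R), and let $o_r$ generate $H_r(\mathbb R^r,\mathbb R^r\setminus J^r)$. By the K\"unneth theorem $o_n\times o_r$ generates $H_m(\mathbb R^m,\mathbb R^m\setminus(D\times J^r))\cong\mathbb Z$. The class $o_{D\times J^r}$ also generates this group, since a homomorphism to $\mathbb Z$ maps it to a generator. So $o_{D\times J^r}=\pm o_n\times o_r$, and $o_B$ is the image of this class because $B\subset D\times J^r$. By (R) applied to the inclusions $(\mathbb R^r,\mathbb R^r\setminus J^r)\subset(\mathbb R^r,E)\supset(T,E\cap T)$, there is a generator $\iota$ of $H_r(T,E\cap T)$ with the same image as $o_r$ in $H_r(\mathbb R^r,E)$. Then $o_n\times\iota\in H_m(G,(P\cup V_0)\cap G)$ and $o_n\times o_r$ have the same image in $H_m(\mathbb R^m,P\cup V_0)$, and hence in $H_m(\mathbb R^m,(\mathbb R^m\setminus B)\cup V_0)$. Let $l\colon G\to\mathbb R^m\setminus B_0$ be the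 inclusion; it sends $V_0\cap G$ into $V_0\setminus B_0$ and $P\cap G$ into $\mathbb R^m\setminus B$. What we have shown is that $\mu=\pm l_*(o_n\times\iota)$.

The class $l^*x'$ is the pullback under $\operatorname{pr}\colon G\to T$ of the restriction of $\tau$ to $(T,E\cap T)$, which is a generator by (R). By (C1) and by \eqref{eq:cap} for $(K,K_0)=(\mathbb R^n,\mathbb R^n\setminus D)$,
\[
x'\cap\mu=\pm\,l_*\bigl(l^*x'\cap(o_n\times\iota)\bigr)=\pm\,l_*s_*o_n=\pm[s_\#z].
\]
This proves the claim.

\emph{Conclusion.} By \eqref{eq:zero} and the injectivity of $\mathcal D$, $(\operatorname{pr}|_B)^*\tau_r=0$. The map $q_{(r)}$ is the composite of $p_m\circ(\varphi,q)\colon(X,q_{(r)}^{-1}(\partial J^r))\to(B,B_0)$ and $\operatorname{pr}|_B\colon(B,B_0)\to(J^r,\partial J^r)$. So $q_{(r)}^*\tau_r=0$, which contradicts H-essentiality.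
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:char}]
Assume (i). There are an embedding $e\colon X\to Q$, an open set $U\subset Q$ and a class $0\ne\alpha\in H_k(U,U\setminus A)$, where $A=e(X)\cap U$. Take $n,K,A'$ from Lemma~\ref{lem:local} and let $X_0=e^{-1}(A')$, a closed subset of $X$. Write $e|_{X_0}=(\varphi_0,q_0)\colon X_0\to J^n\times Q_n$. By Lemma~\ref{lem:block}, $q_0$ is H-essential, and Lemma~\ref{lem:extend} gives (ii) with $n+1$.

Assume (ii) with $n$. Then $(\varphi/2,q)$ is an embedding as in Proposition~\ref{prop:converse}, so its image is not a homological $Z_n$-set, and $X\notin AZ_n$. In particular (i) holds.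

If $X$ admits no H-essential map, then (ii) fails and $X\in AZ_\infty$. If $\dim_{\mathbb Z}X\le m$, then $\check H^r(X,q_{(r)}^{-1}(\partial J^r))=0$ for $r>m$, so no map is H-essential. Let $X\in\mathrm{wid}$ and $q\colon X\to J^\omega$, take $r$ and $h$ from Lemma~\ref{lem:map}, and put $\bar h=h/\|h\|\colon X\to\partial J^r$. If $|q_i(x)|=1$ for some $i\le r$, then $h_i(x)=q_i(x)$, so $\|h(x)\|=1$ and $\bar h_i(x)=q_i(x)$. Hence the straight-line homotopy joins $q_{(r)}$ and $\bar h$ through maps of pairs $(X,q_{(r)}^{-1}(\partial J^r))\to(J^r,\partial J^r)$. Since $\bar h$ factors through $(\partial J^r,\partial J^r)$, we get $q_{(r)}^*\tau_r=\bar h^*\tau_r=0$, and $q$ is not H-essential.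
\end{proof}

\begin{remark}\label{rem:closed}
Theorem~\ref{thm:char} and Lemma~\ref{lem:extend} reprove that $AZ_\infty$ is closed under passing to closed subspaces: if a closed subspace of $X$ satisfies (ii), then so does $X$.
\end{remark}

\begin{remark}\label{rem:index}
The implication from (ii) with $n$ to $X\notin AZ_n$ cannot be reversed with the same index. An H-essential map $q$ is onto. Indeed, if $q_{(r)}$ missed an interior point $b$ of $J^r$, the straight-line homotopy from $q_{(r)}$ to its composite with the radial retraction $J^r\setminus\{b\}\to\partial J^r$ would be stationary on $q_{(r)}^{-1}(\partial J^r)$ and would give $q_{(r)}^*\tau_r=0$; so the compact set $q(X)$ is dense in $J^\omega$. Thus (ii) with $n=0$ holds only for $X$ homeomorphic to $Q$. On the other hand, the disconnected compactum $\{x\in Q:x_1\le0\}\cup\{(1,0,0,\dots)\}$ has nonempty interior in $Q$, so it is not in $AZ_0$.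
\end{remark}

\section{Limits of the result}\label{sec:limits}

Homology cannot be replaced by homotopy in Theorem~\ref{thm:main}, even for zero-dimensional compacta. Let $A\subset Q$ be a Cantor set whose complement is not simply connected \cite{Wong}. As in Section~\ref{sec:model}, disjoint closed subsets of $A$ have the empty partition, so $A\in\mathrm{wid}$. Since $Q$ is contractible, Theorem~\ref{thm:main} gives $\tilde H_k(Q\setminus A)\cong H_{k+1}(Q,Q\setminus A)=0$ for all $k$. Thus $Q\setminus A$ is path-connected and its fundamental group is nontrivial with trivial abelianization, and $\pi_2(Q,Q\setminus A)\cong\pi_1(Q\setminus A)$ is nontrivial while $H_2(Q,Q\setminus A)=0$. The slicing lemma replaces a disk by a $2$-chain with a homologous boundary, and in this example the chain cannot always be a disk.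

We do not decide whether the inclusion $\mathrm{wid}\subset AZ_\infty$ is strict; Theorem~\ref{thm:char} gives the exact description of $AZ_\infty$.

\begin{thebibliography}{9}

\bibitem{abstracts}
\emph{On isometric embeddings into the Urysohn universal metric space},
\texttt{http://www.ujk.edu.pl/\textasciitilde topoconf/2006/skrzynia/abstrakty.pdf}.

\bibitem{Dold}
Dold, \emph{Lectures on Algebraic Topology}.

\bibitem{Wong}
R.~Y.~T. Wong, \emph{A wild Cantor set in the Hilbert cube}, Pacific J. Math. 24 (1968).

\end{thebibliography}
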